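
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{definition}[theorem]{Definition}
\numberwithin{equation}{section}

\title{Random geometric graphs become globally rigid\\ when their minimum degree reaches three}


\begin{abstract}
Let $n$ points be chosen independently and uniformly in the unit square and join all pairs at distance at most $r$. Six-connected graphs are globally rigid in the plane. Together with a known result on the connectivity of random geometric graphs, this shows that the graph is asymptotically almost surely globally rigid when $n\pi r^2=\log n+9\log\log n+w(n)$ with $w(n)\to\infty$. We show that this is not best possible: $w(n)$ may be replaced by any constant. The correct threshold is $\log n+3\log\log n$. If $n\pi r^2=\log n+3\log\log n+c_n$ with $c_n\to c$, the probability of global rigidity tends to $\exp(-\frac{\sqrt\pi}{4}e^{-c/2})$. Asymptotically almost surely, simultaneously for all $r$, the graph is globally rigid if and only if its minimum degree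 is at least $3$, and if and only if it has a trilateration order. Analogous statements hold for $k$-lateration orders with any fixed $k\ge2$, and for rigidity and global rigidity in $\mathbb R^d$.
\end{abstract}

\section{Introduction}

\subsection{The question}

Scatter $n$ sensors in a square and let any two of them at distance at most $r$ measure the distance between them. When do the measured distances determine the whole configuration, up to congruence? For points in general position this is a property of the graph of measured pairs, called global rigidity. The question becomes one about random geometric graphs: how large must $r$ be?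

All logarithms are natural. Let $S=[0,1]^2$ and let $X_1,\dots,X_n$ be independent uniform points of $S$. For $r\ge0$ let $G_r$ be the graph on these points in which two points are adjacent when their Euclidean distance is at most $r$. The same points are used for all $r$, so $G_r\subseteq G_{r'}$ for $r\le r'$. For a fixed function $r=r(n)$ this is the probability space $Geom(n,r)$. A property holds \emph{asymptotically almost surely} (a.a.s.) if its probability tends to $1$ as $n\to\infty$. We write $\delta(G)$ for the minimum degree of $G$.

A \emph{framework} $(G,p)$ in $\mathbb R^d$ is a graph $G$ with a map $p:V(G)\to\mathbb R^d$. The map $p$ is \emph{generic} if the $d|V(G)|$ coordinates of its points are algebraically independent over $\mathbb Q$. Two frameworks $(G,p)$ and $(G,q)$ are \emph{congruent} if $|p(x)-p(y)|=|q(x)-q(y)|$ for all vertices $x,y$. The graph $G$ is \emph{globally rigid} in $\mathbb R^d$ if, for a generic $p$, every framework $(G,q)$ in $\mathbb R^d$ with the same edge lengths as $(G,p)$ is congruent to $(G,p)$. It is \emph{rigid} in $\mathbb R^d$ if, for a generic $p$, every continuous motion of the points that starts at $p$ and preserves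 all edge lengths preserves the distance between every pair of vertices. It is \emph{redundantly rigid} if $G-e$ is rigid for every edge $e$. In the plane these properties depend only on $G$ and not on the choice of the generic $p$. We do not rely on this: in every dimension, our proofs of rigidity and of non-rigidity work for each generic $p$. The coordinates of the random points $X_1,\dots,X_n$ are themselves almost surely algebraically independent, because the zero set of a nonzero polynomial has measure zero and there are countably many rational polynomials. So global rigidity of $G_r$ in $\mathbb R^2$ says that the measured distances do determine the actual placement up to congruence.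

A graph is \emph{$k$-connected} if it has at least $k+1$ vertices and stays connected after the deletion of any set of fewer than $k$ vertices. The following facts are known.
\begin{enumerate}
\item[(F1)] A graph on at least four vertices is globally rigid in $\mathbb R^2$ if and only if it is $3$-connected and redundantly rigid.
\item[(F2)] Every $6$-connected graph is globally rigid in $\mathbb R^2$.
\item[(F3)] \cite{Li} Let $G\in Geom(n,r)$ and let $k\ge2$ be a fixed integer. If $n\pi r^2=\log n+(2k-3)\log\log n+w(n)$ with $w(n)\to\infty$, then $G$ is a.a.s.\ $k$-connected. If $n\pi r^2=\log n+(k-1)\log\log n+c$ for a constant $c$, then $G$ is not a.a.s.\ $k$-connected.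
\end{enumerate}
By (F2) and (F3) with $k=6$, the graph is a.a.s.\ globally rigid when
\begin{equation}\label{eq:nine}
n\pi r^2=\log n+9\log\log n+w(n),\qquad w(n)\to\infty .
\end{equation}
By (F1) and (F3) with $k=3$, it is not a.a.s.\ globally rigid when $n\pi r^2=\log n+2\log\log n+c$. Is \eqref{eq:nine} best possible, in the sense that the conclusion fails when $w(n)$ is replaced by a constant? That is, does $G\in Geom(n,r)$ with $n\pi r^2=\log n+9\log\log n+c$ fail to be a.a.s.\ globally rigid? The question comes from \cite{LAS}. The answer is no, and we determine the sharp threshold. None of (F1)--(F3) is used in the proofs.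

\subsection{What one should expect}\label{sec:expect}

A vertex with at most two neighbors can be reflected in a line through them without changing an edge length. So global rigidity in the plane forces $\delta\ge3$, and the first thing to compute is when this holds. More generally, let us count vertices of degree at most $k-1$; most of them have degree exactly $k-1$. Write $L=\log n$ and $n\pi r^2=L+\alpha\log L$.
\begin{itemize}
\item \emph{Interior.} A point farther than $r$ from the boundary has degree $k-1$ with probability about $e^{-n\pi r^2}(n\pi r^2)^{k-1}/(k-1)!$. The expected number of such points has order $n\cdot n^{-1}L^{-\alpha}L^{k-1}=L^{k-1-\alpha}$.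
\item \emph{Sides.} For a point at small distance $t$ from a side, the part of its disc inside $S$ has area about $\frac12\pi r^2+2rt$. Only distances $t$ of order $1/(nr)$ matter, so the number of relevant points has order $n\cdot\frac1{nr}=\frac1r$, that is, $\sqrt{n/L}$. Each has degree $k-1$ with probability of order $n^{-1/2}L^{-\alpha/2}L^{k-1}$. The expected number has order $L^{(2k-3-\alpha)/2}$.
\item \emph{Corners.} Order $L$ points lie within $r$ of two sides, each of low degree with probability at most $n^{-1/4+o(1)}$. They do not matter.
\end{itemize}
So the interior alone gives the coefficient $k-1$ and the sides give $2k-3$. They agree for $k=2$; for $k\ge3$ the sides decide. For $k=3$ the minimum degree should reach $3$ at $\log n+3\log\log n$, and one would guess that no other obstruction survives there. Both statements are correct.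

\subsection{Results}

A \emph{$k$-lateration order} of a graph on $n$ vertices is an ordering $v_1,\dots,v_n$ of its vertices such that $v_1,\dots,v_k$ is a clique and every $v_j$ with $j>k$ has at least $k$ neighbors among $v_1,\dots,v_{j-1}$. For $k=3$ we speak of a \emph{trilateration order}: place a triangle, then determine the other points one after another from three known distances.

\begin{theorem}\label{thm:hitting}
For each fixed $k\ge2$, a.a.s.\ the following holds simultaneously for all $r\ge0$: if $\delta(G_r)\ge k$, then $G_r$ has a $k$-lateration order. Consequently, a.a.s.\ for all $r$ simultaneously,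
\[
G_r\text{ is globally rigid in }\mathbb R^2\iff\delta(G_r)\ge3\iff G_r\text{ has a trilateration order}.
\]
\end{theorem}

\begin{theorem}\label{thm:limit}
Let $k\ge2$ be fixed and let $n\pi r^2=\log n+(2k-3)\log\log n+c_n$ with $c_n\to c\in[-\infty,\infty]$. Then $\Pr(\delta(G_r)\ge k)\to e^{-\lambda_k(c)}$, where
\[
\lambda_k(c)=\frac{\sqrt\pi\,e^{-c/2}}{2^{k-2}(k-1)!}\quad(k\ge3),\qquad
\lambda_2(c)=e^{-c}+\sqrt\pi\,e^{-c/2},
\]
with $\lambda_k(\infty)=0$, $\lambda_k(-\infty)=\infty$ and $e^{-\infty}=0$. Hence, if $n\pi r^2=\log n+3\log\log n+c_n$ with $c_n\to c$, then
\[
\Pr(G_r\text{ is globally rigid in }\mathbb R^2)\to\exp\Bigl(-\frac{\sqrt\pi}{4}e^{-c/2}\Bigr),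
\]
where the limit is read as $1$ for $c=\infty$ and as $0$ for $c=-\infty$.
\end{theorem}

\begin{corollary}[Answer to the question]\label{cor:answer}
For every constant $c$, if $n\pi r^2=\log n+9\log\log n+c$, then $G\in Geom(n,r)$ is a.a.s.\ globally rigid in $\mathbb R^2$. So \eqref{eq:nine} is not best possible. If $n\pi r^2=\log n+3\log\log n+w(n)$, then $G$ is a.a.s.\ globally rigid when $w(n)\to\infty$; when $w(n)\to c\in\mathbb R$, the probability of global rigidity tends to $\exp(-\frac{\sqrt\pi}{4}e^{-c/2})<1$. So the statement with $3\log\log n$ is best possible.
\end{corollary}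

\begin{proof}
The first regime is $c_n=6\log\log n+c\to\infty$ in Theorem~\ref{thm:limit}. The other two are $c_n=w(n)$.
\end{proof}

\begin{corollary}\label{cor:dims}
\textup{(a)} For every $d\ge1$: a.a.s.\ for all $r$ simultaneously, $G_r$ is globally rigid in $\mathbb R^d$ if and only if $\delta(G_r)\ge d+1$.

\textup{(b)} For every $d\ge2$: a.a.s.\ for all $r$ simultaneously, $G_r$ is rigid in $\mathbb R^d$ if and only if $\delta(G_r)\ge d$.
\end{corollary}

Here the points $X_i$ still lie in the unit square; $\mathbb R^d$ refers only to the rigidity notion. With Theorem~\ref{thm:limit} this gives limit laws, with $k=d+1$ in (a) and $k=d$ in (b).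

The assumption $k\ge2$ matters. For $k=1$ the interior dominates: when $n\pi r^2=L-\log L+c$, the expected number of isolated interior points has order $L$, so the coefficient $2k-3$ is wrong there.

\subsection{Conventions}

$L=\log n$; $B(x,\rho)$ is the closed disc and $B_\rho=B(0,\rho)$; $|\cdot|$ is area when applied to a planar set; $d(x,\cdot)$ is distance; $\operatorname{diam}$ is diameter; $A\oplus B=\{a+b:a\in A,b\in B\}$. The integer $k\ge2$ is fixed. $C$ denotes constants, possibly different at each occurrence, that do not depend on $n$, and $C_m$ those that may also depend on $m$. Statements are for $n$ large. Almost surely the sample points are distinct and none lies on any of the countably many grid lines that we shall use; we assume this.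

\section{The smallest obstruction: two points that need each other}\label{sec:pair}

The minimum degree condition is local, while a lateration order is global. The simplest way in which the first can hold without the second is the following.

\begin{example}\label{ex:pair}
Let $T$ be a complete graph containing four vertices $x_1,x_2,y_1,y_2$. Add two adjacent vertices $u,v$; join $u$ to $x_1,x_2$ and $v$ to $y_1,y_2$. The minimum degree is $3$, but there is no trilateration order. Suppose the first triangle lies in $T$. Then the first of $u,v$ to appear later has only two earlier neighbors. Suppose the first triangle contains $u$. As $u$ and $v$ have no common neighbor, it is $u,x_1,x_2$; no other vertex is adjacent to all three, so the order cannot be continued. The same holds for $v$.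
\end{example}

So each of $u,v$ has enough neighbors only because the other one is among them. If leftover points of this kind do not occur near each other, then every leftover point with $k$ neighbors has them all in the part already placed, and can be added. Our strategy is to look at the radius $r_0$ given by
\begin{equation}\label{eq:rzero}
n\pi r_0^2=L+\bigl(2k-\tfrac72\bigr)\log L ,
\end{equation}
slightly below the threshold $L+(2k-3)\log L$. We show that already at $r_0$ all points can be placed except for some that are pairwise at distance more than $1.1r_0$. By Theorem~\ref{thm:limit}, the minimum degree is a.a.s.\ at most $k-1$ at $r_0$ and at least $k$ at $1.1r_0$. So the minimum degree reaches $k$ between these two radii. There the leftover points are still pairwise nonadjacent, and they can all be added at that moment.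

\medskip
\noindent\textbf{A pair in the interior, by hand.}
Why should leftover points be far apart at $r_0$? Take $k=3$, $r=r_0$, so $n\pi r^2=L+\frac52\log L$, and consider two sample points $u,v$ at distance $D$, both at distance at least $r$ from $\partial S$, each with at most two neighbors besides the other.

Suppose first that $D\le r/10$. The lens $B(u,r)\cap B(v,r)$ has area at most $\pi r^2$. Each of the two lunes has area at most $2rD$. The union has area at least $\pi r^2+\sqrt3\,rD$ (Lemma~\ref{lem:lune} below). If the lens contains $j_1$ other points and the lunes $j_2$ and $j_3$, then $j_1+j_2\le2$ and $j_1+j_3\le2$. Summing the multinomial probabilities, the pair has this property with probability at most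
\begin{equation}\label{eq:toy}
C\,L^{2}(1+nrD)^{4}\,e^{-n\pi r^2-\sqrt3\,nrD}.
\end{equation}
We integrate over $v$ in polar coordinates around $u$. The expected number of such pairs is at most
\[
CL^2\,ne^{-n\pi r^2}\cdot n\int_0^\infty(1+nrx)^4e^{-\sqrt3\,nrx}\,2\pi x\,dx
\le CL^2\,ne^{-n\pi r^2}\cdot\frac{n}{(nr)^2}\le CL\cdot ne^{-n\pi r^2}=CL^{-3/2}\to0 .
\]
The expected number of \emph{single} interior points of degree at most $2$ has order $L^2\cdot ne^{-n\pi r^2}$. So asking for a second point nearby gains a factor of order at least $nr^2$, that is, $L$.

Suppose now that $r/10<D\le1.1r$. The union of the discs has area at least $(\pi+\frac{\sqrt3}{10})r^2$ and contains at most four other points. This has probability at most $CL^4n^{-1-\sqrt3/(10\pi)}$. The expected number of pairs at such distances is at most $Cn\cdot nr^2\le CnL$, so the expected number of pairs with the property tends to $0$ with a power of $n$ to spare.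

\medskip
Two lessons. First, the close pairs are the delicate ones, and the exponents of $L$ must be handled with care. The cruder statement that the union contains at most four other points would give $L^4$ instead of $L^2(1+nrD)^4$ in \eqref{eq:toy}, and the final bound would be $L^{1/2}$. Second, the same computation near a side will give pairs fewer than single points by a factor $L$. At $r_0$ the expected number of low-degree points near the sides has order $L^{1/4}$ (put $\alpha=2k-\frac72$ in Section~\ref{sec:expect}), and our bound for close pairs there will be $L^{-3/4}$. This is why $r_0$ is chosen as in \eqref{eq:rzero}: low-degree points still exist, pairs no longer do.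

\medskip
In general there are three further difficulties. The leftover points may be more than two, and may even form a dense clump surrounded by a nearly empty collar; the Brunn--Minkowski inequality will show that the collar has area at least that of a disc, and noticeably more if the clump is spread out. Near a side or a corner half or more of a disc may be lost; reflections and the correct choice of $u$ in the clump take care of this. Finally, being leftover depends on the entire configuration, so one cannot integrate over leftover points; we have to extract a local event like the one above.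

\section{Lateration orders and rigidity}

\begin{lemma}\label{lem:global}
Let $d\ge1$ and let $G$ have at least $d+2$ vertices. \textup{(i)} If $G$ has a $(d+1)$-lateration order, then $G$ is globally rigid in $\mathbb R^d$. \textup{(ii)} If $G$ is globally rigid in $\mathbb R^d$, then $\delta(G)\ge d+1$.
\end{lemma}

\begin{proof}
Let $p$ be generic; then any $d+1$ of its points are affinely independent.

(i) Let $(G,q)$ have the same edge lengths as $(G,p)$. Since $v_1,\dots,v_{d+1}$ is a clique, there is an isometry $\varphi$ of $\mathbb R^d$ with $q=\varphi\circ p$ on these vertices. If $q=\varphi\circ p$ on $v_1,\dots,v_{j-1}$, then $q(v_j)$ and $\varphi(p(v_j))$ have the same distances to $d+1$ affinely independent points, so they are equal. By induction $q=\varphi\circ p$.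

(ii) Suppose $x$ has degree at most $d$. Choose $d$ other vertices including all neighbors of $x$, and let $\Pi$ be the hyperplane spanned by their positions. There is a further vertex $y\ne x$, and $p(x),p(y)\notin\Pi$ by genericity. Reflecting $p(x)$ in $\Pi$ preserves all edge lengths. It changes the distance to $p(y)$, since the points equidistant from $p(x)$ and its mirror image are exactly those of $\Pi$. So $G$ is not globally rigid.
\end{proof}

\begin{lemma}\label{lem:rigid}
Let $d\ge2$ and let $G$ have at least $d+1$ vertices. \textup{(i)} If $G$ has a $d$-lateration order, then $G$ is rigid in $\mathbb R^d$. \textup{(ii)} If $G$ is rigid in $\mathbb R^d$, then $\delta(G)\ge d$.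
\end{lemma}

\begin{proof}
Let $p$ be generic; then any $d$ of its points are affinely independent.

(i) Let $q_t$, $t\in[0,1]$, be a continuous motion with $q_0=p$ preserving edge lengths. As $v_1,\dots,v_d$ is a clique, the points $q_t(v_1),\dots,q_t(v_d)$ stay congruent to the $d$ affinely independent points $p(v_1),\dots,p(v_d)$. Apply Gram--Schmidt to the $d-1$ vectors $q_t(v_i)-q_t(v_1)$, $2\le i\le d$, and complete to a positively oriented orthonormal basis; let $M_t$ be the matrix of this basis. It depends continuously on $t$, and the isometries $\varphi_t(z)=q_t(v_1)+M_tM_0^{-1}(z-p(v_1))$ are continuous in $t$ and satisfy $\varphi_0=\mathrm{id}$ and $q_t=\varphi_t\circ p$ on $v_1,\dots,v_d$. Suppose $\varphi_t^{-1}\circ q_t=p$ on $v_1,\dots,v_{j-1}$ for all $t$. Then $\varphi_t^{-1}(q_t(v_j))$ has constant distances to $d$ affinely independent points. At most two points of $\mathbb R^d$ have given distances to such points, so by continuity $\varphi_t^{-1}(q_t(v_j))$ is constant, equal to $p(v_j)$. By induction $q_t=\varphi_t\circ p$, and all distances are preserved.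

(ii) Suppose $x$ has degree at most $d-1$. Take $d-1$ other vertices including all neighbors of $x$, and let $F$ be the affine span of their positions, of dimension $d-2$. Rotating $p(x)$ about $F$ with all other points fixed preserves edge lengths. There is a further vertex $y\ne x$, and $p(x),p(y)\notin F$ by genericity. In the projection to the plane orthogonal to $F$, the point $p(x)$ moves on a circle of positive radius about the image of $F$, and the image of $p(y)$ is not the center, so the distance to $p(y)$ changes. So $G$ is not rigid.
\end{proof}

\section{Areas}\label{sec:areas}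

\subsection{Two discs}

We need to know by how much the disc of a second point enlarges the disc of a first one, inside $S$. Near a side this depends on which point comes first.

\begin{definition}
An ordered pair $(u,v)$ of distinct points of $S$ is \emph{admissible} (for $r$) if one of the following holds.
\begin{itemize}
\item[(int)] $u$ and $v$ are at distance at least $r$ from $\partial S$.
\item[(side)] For some side $\sigma$ of $S$, $d(u,\sigma)\le d(v,\sigma)$, and $u,v$ are at distance at least $r$ from the other three sides.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:lune}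
Let $u,v\in\mathbb R^2$ be distinct, $D=|u-v|$ and $\rho>0$. Then
\begin{enumerate}
\item[(i)] $|B(v,\rho)\setminus B(u,\rho)|\le2\rho D$;
\item[(ii)] $|B(u,\rho)\cup B(v,\rho)|\ge\pi\rho^2+\sqrt3\,\rho\min(D,\rho)$;
\item[(iii)] if $0<r<\frac14$ and $(u,v)$ is admissible for $r$, then $|(B(v,r)\setminus B(u,r))\cap S|\ge\frac{\sqrt3}2\,r\min(D,r)$.
\end{enumerate}
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\coordinate (u) at (0,0);
\coordinate (v) at (28:0.9);
\begin{scope}
\clip (0,0) -- (28:3.5) -- ++(118:2.5) -- ++(208:3.5) -- cycle;
\fill[gray!40] (v) circle (1.5);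
\fill[white] (u) circle (1.5);
\end{scope}
\draw (u) circle (1.5);
\draw (v) circle (1.5);
\draw[very thick] (-2.2,-0.55) -- (3.2,-0.55) node[right] {$\sigma$};
\draw[dashed] (-2.2,0) -- (3.2,0);
\draw[->] (u) -- (28:2.9) node[right] {$e$};
\draw[->] (u) -- (118:1.9) node[left] {$e^\perp$};
\fill (u) circle (0.04) node[below left] {$u$};
\fill (v) circle (0.04) node[below right] {$v$};
\end{tikzpicture}
\caption{Two discs of radius $r$ around $u$ and $v$, where $v$ is at least as far from the side $\sigma$ as $u$. The shaded half of the lune $B(v,r)\setminus B(u,r)$ lies above the dashed line through $u$ parallel to $\sigma$, so $\sigma$ does not cut it off.}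
\label{fig:lune}
\end{figure}

\begin{proof}
Put $u$ at the origin, let $e=(v-u)/D$ and let $e^\perp$ be a unit vector orthogonal to $e$. Write points as $he^\perp+\tau e$. For $|h|\le\rho$ let $\ell=\sqrt{\rho^2-h^2}$. On the line at offset $h$, the disc $B(u,\rho)$ is $-\ell\le\tau\le\ell$ and $B(v,\rho)$ is $D-\ell\le\tau\le D+\ell$. So, up to an endpoint, $B(v,\rho)\setminus B(u,\rho)$ is the segment
\[
\max(\ell,D-\ell)<\tau\le D+\ell ,
\]
which has length $\min(D,2\ell)$ and on which $\tau>0$. Integrating over $|h|\le\rho$ gives (i). For $|h|\le\frac{\sqrt3}2\rho$ we have $2\ell\ge\rho$, so the length is at least $\min(D,\rho)$; integrating over these $h$ shows that $|B(v,\rho)\setminus B(u,\rho)|\ge\sqrt3\,\rho\min(D,\rho)$. This gives (ii), and also (iii) in case (int), where $B(v,r)\subseteq S$.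

In case (side), draw $\sigma$ horizontally below $u$ (Figure~\ref{fig:lune}) and let $e=(\cos\varphi,\sin\varphi)$. Since $v$ is at least as far from $\sigma$ as $u$, we have $\sin\varphi\ge0$, and after a reflection in a vertical line $\varphi\in[0,\pi/2]$. Take $\rho=r$ and $e^\perp=(-\sin\varphi,\cos\varphi)$, and use only the offsets $h\in[0,\frac{\sqrt3}2r]$. The points of the segments have height $h\cos\varphi+\tau\sin\varphi\ge0$ relative to $u$, so they are at least as far above the line of $\sigma$ as $u$ is. They lie in $B(v,r)$, so they do not cross the other three sides. Hence they lie in $S$, and their total area is at least $\frac{\sqrt3}2r\min(D,r)$.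
\end{proof}

The order of $u$ and $v$ in (side) is needed. Suppose that $v\in\sigma$, that $u-v$ is perpendicular to $\sigma$ with $D=|u-v|<r$, and that both are away from the corners. Then $(B(v,r)\setminus B(u,r))\cap S$ meets a line perpendicular to $\sigma$ at distance $h$ from $v$ in a segment of positive length only if $\sqrt{r^2-h^2}<D$, and then in length at most $D$. Its area is at most $2D(r-\sqrt{r^2-D^2})\le2D^3/r$, far less than $rD$ when $D$ is much smaller than $r$. So the first point should be the one nearest to the boundary, and the next lemma says that this choice always works away from the corners.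

\begin{lemma}\label{lem:choice}
Let $r>0$ and $\kappa\ge1$ with $(\kappa+3)r<1$. Let $W\subset S$ be finite and nonempty with $\operatorname{diam}W\le\kappa r$ and with no point within $(\kappa+3)r$ of a corner of $S$. Let $u\in W$ minimize the distance to $\partial S$. Then either
\begin{itemize}
\item[(I)] all points of $W$ are at distance at least $r$ from $\partial S$, or
\item[(II)] $d(u,\sigma)=d(u,\partial S)<r$ for a side $\sigma$, every $w\in W$ satisfies $d(w,\sigma)\ge d(u,\sigma)$, and every $w\in W$ is at distance greater than $2r$ from the other three sides.
\end{itemize}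
In particular $(u,v)$ is admissible for every $v\in W\setminus\{u\}$.
\end{lemma}

\begin{proof}
If $d(u,\partial S)\ge r$, then (I) holds by the choice of $u$. Otherwise let $\sigma$ be a side with $d(u,\sigma)=d(u,\partial S)<r$. For $w\in W$ we have $d(w,\sigma)\ge d(w,\partial S)\ge d(u,\sigma)$. Moreover $d(w,\sigma)<(\kappa+1)r<1-2r$, so $w$ is farther than $2r$ from the opposite side. If $w$ were within $2r$ of an adjacent side, then $u$ would be within $(\kappa+2)r$ of that side and within $r$ of $\sigma$, hence within $(\kappa+3)r$ of a corner, a contradiction.
\end{proof}

\subsection{Collars}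

Recall the Brunn--Minkowski inequality in the plane: $|A\oplus B|^{1/2}\ge|A|^{1/2}+|B|^{1/2}$ for nonempty compact sets $A,B$. It shows that the collar of width $\rho$ around any such set is at least as large as a disc of radius $\rho$. We also need a definite gain when the set is not small.

\begin{lemma}\label{lem:collar}
Let $0<\theta\le1$, $r>0$ and $\frac34r\le\rho\le r$, and let $A\subset\mathbb R^2$ be compact and nonempty. Then $|A\oplus B_\rho|-|A|\ge\pi\rho^2$. If $\operatorname{diam}A\ge\theta r$, then $|A\oplus B_\rho|-|A|\ge\pi\rho^2+\frac\theta4r^2$.
\end{lemma}

\begin{proof}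
By Brunn--Minkowski, $|A\oplus B_\rho|\ge(\sqrt{|A|}+\sqrt\pi\,\rho)^2=|A|+\pi\rho^2+2\rho\sqrt{\pi|A|}$, which gives the first claim. For the second, suppose first that $|A|\ge\frac\theta4r^2$. Then $2\rho\sqrt{\pi|A|}\ge\frac34\sqrt{\pi\theta}\,r^2\ge\frac\theta4r^2$. Suppose now that $|A|<\frac\theta4r^2$, and take $x,y\in A$ with $|x-y|\ge\theta r$. Then $\min(|x-y|,\rho)\ge\frac34\theta r$, and Lemma~\ref{lem:lune}(ii) gives
\[
|A\oplus B_\rho|\ge|B(x,\rho)\cup B(y,\rho)|\ge\pi\rho^2+\sqrt3\cdot\tfrac34r\cdot\tfrac34\theta r\ge\pi\rho^2+\tfrac\theta2r^2 .
\]
Subtracting $|A|<\frac\theta4r^2$ gives the claim.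
\end{proof}

\subsection{The emptiness integral}

For $x\in S$ let $a(x)=|B(x,r)\cap S|$, and let
\[
I(r)=n\int_Se^{-na(x)}\,dx ,
\]
which is essentially the expected number of isolated points. Let $r<\frac14$. Divide $S$ into three zones, according to whether $x$ is within distance less than $r$ of no side, exactly one side, or two sides. Let $g(t)=\int_0^t2\sqrt{r^2-h^2}\,dh$ for $0\le t\le r$. Then
\begin{equation}\label{eq:zones}
a(x)=\pi r^2,\qquad a(x)=\tfrac12\pi r^2+g(t),\qquad a(x)\ge\tfrac14\pi r^2
\end{equation}
in the three zones respectively, where $t$ is the distance to the unique near side. The last bound holds for all $x\in S$, because $B(x,r)\cap S$ always contains a quarter disc. The integrand of $g$ is decreasing, so its average on $[0,t]$ is at least its average on $[0,r]$: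
\begin{equation}\label{eq:g}
g(t)\ge\tfrac\pi2\,rt\qquad(0\le t\le r).
\end{equation}

\begin{lemma}\label{lem:I}
If $L\le n\pi r^2\le2L$, then
\[
I(r)\le ne^{-n\pi r^2}+\frac8{\pi r}e^{-n\pi r^2/2}+4nr^2e^{-n\pi r^2/4},
\]
and in particular $I(r)=O(1)$.
\end{lemma}

\begin{proof}
The three terms bound the contributions of the three zones. For the second zone, \eqref{eq:zones} and \eqref{eq:g} give at most $4ne^{-n\pi r^2/2}\int_0^\infty e^{-\pi nrt/2}\,dt=\frac8{\pi r}e^{-n\pi r^2/2}$. The third zone has area at most $4r^2$. Finally $ne^{-n\pi r^2}\le1$, $\frac1re^{-n\pi r^2/2}\le C(n/L)^{1/2}n^{-1/2}\le C$, and $nr^2e^{-n\pi r^2/4}\le CLn^{-1/4}$.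
\end{proof}

\section{Just below the threshold}\label{sec:structure}

In this section $r=r_0$ is the radius of \eqref{eq:rzero}. Since $k\ge2$, we have $2k-\frac72>0$ and so $L\le n\pi r^2\le2L$.

\begin{proposition}\label{prop:structure}
A.a.s.\ the vertex set splits as $\mathcal C\sqcup U$, where $G_{r_0}[\mathcal C]$ has a $k$-lateration order and any two distinct points of $U$ are at distance greater than $1.1\,r_0$.
\end{proposition}

The proof goes as follows. Cut $S$ into small cells. The cells with at least $k$ points have a giant component, whose points can be placed cell by cell; then we add points as long as possible. The points left over lie in the bounded gaps of the giant, and each group of them is surrounded by a sparse collar. Area rules out groups that are spread out or close to a corner, and the pair computation of Section~\ref{sec:pair} rules out tight groups of two or more points.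

\subsection{Cells and windows}

Fix
\[
\theta=\tfrac1{10},\qquad\gamma=\tfrac1{500},\qquad\varepsilon=\tfrac1{4000},\qquad K=\lceil16\pi/\varepsilon^2\rceil+1,\qquad\rho=(1-4\varepsilon)r\ge\tfrac34r .
\]
The number $\theta$ will separate tight clusters from spread-out ones, $\varepsilon$ is the size of the cells relative to $r$, and $\gamma$ is a small excess of area. As $\pi(\gamma+8\varepsilon)=0.004\pi<0.025=\frac\theta4$ and $\rho^2\ge(1-8\varepsilon)r^2$,
\begin{equation}\label{eq:excess}
\pi\rho^2+\tfrac\theta4r^2>(1+\gamma)\pi r^2 .
\end{equation}
Divide $S$ into $N\times N$ closed square cells with $N=\lceil1/(\varepsilon r)\rceil$, of side $s=1/N$; then $\frac12\varepsilon r\le s\le\varepsilon r$. A cell is \emph{good} if it contains at least $k$ of the sample points, otherwise \emph{bad}. Two cells are \emph{adjacent} if they share a side; connectedness of sets of cells refers to this adjacency. A \emph{window} is a $K\times K$ block of cells, where $N\ge K$ for $n$ large.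

Bad cells are nearly empty, so, up to powers of $L$, the cells of a given set of area $\beta\pi r^2$ in a window are all bad with probability about $n^{-\beta}$. There are about $n$ places in the interior, $\sqrt n$ along the sides and $O(1)$ at the corners, again up to powers of $L$. This explains the three bounds below.

\begin{lemma}\label{lem:windows}
A.a.s.\ the following hold.
\begin{enumerate}
\item[(a)] Every window has bad cells of total area at most $(1+\gamma)\pi r^2$.
\item[(b)] Every window containing a point of $S$ within $r$ of $\partial S$ has bad area at most $\frac12(1+\gamma)\pi r^2$.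
\item[(c)] Every window containing a point of $S$ within $(K+3)r$ of a corner of $S$ has bad area at most $\gamma\pi r^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $j\le K^2$ given cells are all bad, then their union, of area $js^2$, contains at most $(k-1)j$ points. As $njs^2\le CL$, this has probability at most
\[
\sum_{i\le(k-1)j}\binom ni(js^2)^i(1-js^2)^{n-i}\le\sum_{i\le(k-1)j}(njs^2)^ie^{-(n-i)js^2}\le CL^Ce^{-njs^2}.
\]
A window has at most $2^{K^2}$ sets of cells. The number of windows in (a) is at most $N^2\le Cn$. A window as in (b) meets one of the first $\lceil r/s\rceil+1\le C$ rows or columns next to a side, so there are at most $CN\le C\sqrt n$ of them. In (c) there are at most $C$ windows. If the bound fails in a window, then its set of bad cells has area $js^2$ exceeding the bound. As $n\pi r^2\ge L$, the probabilities of failure are at most $CL^Cn\cdot n^{-(1+\gamma)}$, $CL^Cn^{1/2}n^{-(1+\gamma)/2}$ and $CL^Cn^{-\gamma}$, which all tend to $0$.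
\end{proof}

From now on we assume (a)--(c); everything up to the definition of the event $\mathcal E$ in Section~\ref{sec:tight} is deterministic given them.

\begin{lemma}\label{lem:giant}
There is a connected component $\mathcal G$ of the set of good cells such that every window contains a full row and a full column of cells of $\mathcal G$. Every connected set of cells not in $\mathcal G$ lies in a window.
\end{lemma}

\begin{proof}
By (a), a window has at most $(1+\gamma)\pi r^2/s^2\le8\pi/\varepsilon^2=:j_0$ bad cells, and $K>2j_0$. So every window $Q$ has a fully good row and a fully good column. Let $\mathrm{cross}(Q)$ be the union of all its fully good rows and columns. It is connected, since every row of $Q$ meets every column. Let $Q'$ be $Q$ shifted by one column. Together $Q$ and $Q'$ have at most $2j_0<K$ bad cells, so some row of $Q\cup Q'$ is fully good. It contains a row of $\mathrm{cross}(Q)$ and a row of $\mathrm{cross}(Q')$, so $\mathrm{cross}(Q)\cup\mathrm{cross}(Q')$ is connected. The same holds for shifts by one row. Any two windows are linked by such shifts, so all crosses lie in one component $\mathcal G$ of the good cells.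

Now take a connected set of cells not in $\mathcal G$. If its bounding box has width and height at most $K$ cells, it lies in a window. Otherwise build the set up cell by cell, keeping it connected. Each dimension of the bounding box grows by at most $1$ per step. Stop when the larger dimension first equals $K$. The current set lies in a window $Q$. Its projections to the two axes are intervals of cells, so it meets every column of $Q$ or every row of $Q$. But $Q$ has a full row and a full column in $\mathcal G$, a contradiction.
\end{proof}

Cells not in $\mathcal G$ are called \emph{non-giant}. They include all bad cells and possibly some good ones.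

\subsection{The core and the leftover points}

Points in the same cell or in adjacent cells are at distance at most $\sqrt5\,s\le r$, hence adjacent in $G_r$. Order the cells of $\mathcal G$ so that each one after the first is adjacent to an earlier one, and list the points cell by cell. Every cell of $\mathcal G$ has at least $k$ points, so this is a $k$-lateration order of the points in $\mathcal G$. Now repeatedly append any point that has at least $k$ neighbors in the current set. Let $\mathcal C$ be the final set, the \emph{core}, and $U$ its complement. Then $G_r[\mathcal C]$ has a $k$-lateration order, and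
\begin{equation}\label{eq:few}
\text{each }u\in U\text{ has at most }k-1\text{ neighbors in }\mathcal C .
\end{equation}

For $u\in U$ let $\mathcal D(u)$ be the set of cells contained in $B(u,r)$.

\begin{lemma}\label{lem:Du}
For $u\in U$, the set $\mathcal D(u)$ consists of non-giant cells, is connected, and contains the cell of $u$. If $u,u'\in U$ and $|u-u'|\le1.1r$, then $\mathcal D(u)\cap\mathcal D(u')\ne\emptyset$.
\end{lemma}

\begin{proof}
A cell of $\mathcal G$ has at least $k$ points, all in $\mathcal C$. If such a cell were in $\mathcal D(u)$, it would not contain $u\notin\mathcal C$, and $u$ would have at least $k$ neighbors in $\mathcal C$, contradicting \eqref{eq:few}. So $\mathcal D(u)$ consists of non-giant cells. It contains the cell of $u$ as $\sqrt2\,s\le r$.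

The square of the maximal distance from $u$ to a point of a cell is the sum of the squares of the maximal horizontal and the maximal vertical distance. Take a cell in a column different from that of $u$, say to the right. Its maximal horizontal distance is that of its right edge, and it is at least $s$. Move the cell one column to the left. If the new column is not that of $u$, this quantity decreases by $s$; if it is, the new value is at most $s$. In both cases it does not increase. The same holds in the other directions. So from any cell of $\mathcal D(u)$ we can move first to the column of $u$ and then to the row of $u$ through adjacent cells of $\mathcal D(u)$, and $\mathcal D(u)$ is connected.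

If $|u-u'|\le1.1r$, a cell containing the midpoint belongs to both sets, because $0.55r+\sqrt2\,s\le r$.
\end{proof}

Let $Z$ range over the connected components of the set of non-giant cells, and let $W_Z$ be the set of points of $U$ that lie in cells of $Z$. Every $u\in U$ lies in some $W_Z$, and Lemma~\ref{lem:Du} gives
\begin{equation}\label{eq:cluster}
u\in W_Z\Rightarrow\mathcal D(u)\subseteq Z;\qquad
u\in W_Z,\ u'\in U,\ |u-u'|\le1.1r\ \Rightarrow\ u'\in W_Z .
\end{equation}
By the second statement, two points of $U$ at distance at most $1.1r$ lie in the same $W_Z$. So \emph{Proposition~\ref{prop:structure} follows once we show that a.a.s.\ $|W_Z|\le1$ for all $Z$.}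

\subsection{The sparse collar of a cluster}

Fix $Z$ with $W=W_Z\ne\emptyset$, and a window $Q\supseteq Z$, which exists by Lemma~\ref{lem:giant}. Then $\operatorname{diam}W\le\sqrt2\,Ks\le Kr$. The cluster $W$ may contain many points in one cell, so its own cells may be good. But the cells around it cannot be. Let $A$ be the union of the cells containing points of $W$, and let $A^+$ be the union of all cells in $\bigcup_{w\in W}\mathcal D(w)$; then $A\subseteq A^+$.

\begin{lemma}\label{lem:badarea}
The bad area in $Q$ is at least $|(A\oplus B_\rho)\cap S|-|A|$.
\end{lemma}

\begin{proof}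
A cell of $A^+$ that is not one of the cells forming $A$ lies in $Z$ by \eqref{eq:cluster} and contains no point of $W$, hence no point of $U$. So all its points are in $\mathcal C$, and they are neighbors of some $w\in W$, namely one with the cell in $\mathcal D(w)$. By \eqref{eq:few} the cell has at most $k-1$ points, i.e.\ it is bad. So the bad area in $Q$ is at least $|A^+|-|A|$. It remains to see that $(A\oplus B_\rho)\cap S\subseteq A^+$. If $x$ is in the set on the left, then there is $w\in W$ such that every point of a cell containing $x$ is within $\rho+2\sqrt2\,s\le r$ of $w$. So this cell is in $\mathcal D(w)$ and $x\in A^+$.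
\end{proof}

Now Lemma~\ref{lem:collar} bounds the bad area from below, while Lemma~\ref{lem:windows} bounds it from above.

\medskip
\noindent\textbf{No leftover points near corners.} Suppose some $w\in W$ is within $(K+3)r$ of a corner. Place the corner at the origin with $S$ in the quadrant $\Gamma=[0,\infty)^2$. As $A$ is within $O(r)$ of the corner and $r\to0$, $(A\oplus B_\rho)\cap S=(A\oplus B_\rho)\cap\Gamma$. Let $A^*$ be the union of $A$ and its images under the reflections in the axes and their composition. The folding map $(x,y)\mapsto(|x|,|y|)$ is $1$-Lipschitz, fixes $\Gamma$ pointwise and maps $A^*$ to $A$; so a point of $\Gamma$ within $\rho$ of $A^*$ is within $\rho$ of $A$, and $(A^*\oplus B_\rho)\cap\Gamma=(A\oplus B_\rho)\cap\Gamma$. By symmetry and Lemma~\ref{lem:collar},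
\[
|(A\oplus B_\rho)\cap S|-|A|=\tfrac14\bigl(|A^*\oplus B_\rho|-|A^*|\bigr)\ge\tfrac14\pi\rho^2\ge\tfrac9{64}\pi r^2>\gamma\pi r^2 .
\]
As $w\in Q$, Lemma~\ref{lem:badarea} contradicts (c). So all points of $U$ are farther than $(K+3)r$ from the corners.

\medskip
Let $u\in W$ minimize the distance to $\partial S$. By Lemma~\ref{lem:choice} with $\kappa=K$, one of its cases (I), (II) holds.

\medskip
\noindent\textbf{No spread-out clusters.} Suppose $\operatorname{diam}W\ge\theta r$. All of $A\oplus B_\rho$ is within $\rho+\sqrt2\,s<r$ of $W$. In case (I) it follows that $A\oplus B_\rho\subset S$, and by Lemmas~\ref{lem:badarea} and~\ref{lem:collar} and \eqref{eq:excess} the bad area in $Q$ exceeds $(1+\gamma)\pi r^2$, contradicting (a). In case (II), let $H$ be the half-plane containing $S$ and bounded by the line through $\sigma$. Since $W$ is farther than $2r$ from the other sides, $(A\oplus B_\rho)\cap S=(A\oplus B_\rho)\cap H$. Let $A'$ be the union of $A$ and its reflection in this line. Folding along the line as before, and then Lemma~\ref{lem:collar} for $A'$, whose diameter is at least $\theta r$, and \eqref{eq:excess} give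
\[
|(A\oplus B_\rho)\cap S|-|A|=\tfrac12\bigl(|A'\oplus B_\rho|-|A'|\bigr)>\tfrac12(1+\gamma)\pi r^2 .
\]
As $u\in Q$ is within $r$ of $\partial S$, Lemma~\ref{lem:badarea} contradicts (b).

\subsection{Tight clusters}\label{sec:tight}

It remains to exclude $|W|\ge2$ with $\operatorname{diam}W<\theta r$. Here area alone does not suffice: the collar of a tight cluster may be only slightly larger than a disc, and single leftover points do occur. We return to the computation of Section~\ref{sec:pair}. The point is to extract from $W$ a pair of points with a property that does not mention the core.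

Let $v\in W$ be a point farthest from $u$, and $D_0=|u-v|\in(0,\theta r)$. Then $W\subseteq B(u,D_0)$. By \eqref{eq:cluster}, all points of $U$ in $B(u,r)\cup B(v,r)$ belong to $W$, hence to $B(u,D_0)$. So the sets
\[
R_u=(B(u,r)\setminus B(u,D_0))\cap S,\qquad R_v=(B(v,r)\setminus B(u,D_0))\cap S
\]
contain only sample points of $\mathcal C$, and by \eqref{eq:few}
\begin{equation}\label{eq:RuRv}
\text{each of }R_u,R_v\text{ contains at most }k-1\text{ sample points}.
\end{equation}
Also $(u,v)$ is admissible by Lemma~\ref{lem:choice}. So a tight cluster with at least two points implies the event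
\[
\mathcal E:\quad\text{there is an admissible pair }(u,v)\text{ of sample points with }0<D_0=|u-v|<\theta r\text{ and }\eqref{eq:RuRv}.
\]
This event refers only to the sample, not to $\mathcal C$, $U$ or (a)--(c). We bound $\Pr(\mathcal E)$ by the expected number of such ordered pairs.

Fix an admissible pair $u,v$ with $D_0<\theta r$, and let
\[
\beta_1=|R_u\cap R_v|\le\pi r^2,\qquad\beta_2=|R_u\setminus R_v|,\qquad\beta_3=|R_v\setminus R_u| .
\]
Since $R_u\setminus R_v\subseteq B(u,r)\setminus B(v,r)$ and $R_v\setminus R_u\subseteq B(v,r)\setminus B(u,r)$, Lemma~\ref{lem:lune}(i) gives $\beta_2,\beta_3\le2rD_0$. By Lemma~\ref{lem:lune}(iii) and $D_0<\theta r$,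
\[
\beta:=\beta_1+\beta_2+\beta_3\ge\bigl|(B(u,r)\cup B(v,r))\cap S\bigr|-\pi D_0^2\ge a(u)+\Bigl(\frac{\sqrt3}2-\pi\theta\Bigr)rD_0\ge a(u)+\tfrac12rD_0 .
\]
So removing the disc $B(u,D_0)$, where we know nothing, costs less than the second point gains. The other $n-2$ points are independent and uniform, and $u,v\notin R_u\cup R_v$. Summing over the possible numbers $j_1,j_2,j_3$ of points in $R_u\cap R_v$, $R_u\setminus R_v$ and $R_v\setminus R_u$, we find that the probability of \eqref{eq:RuRv} is at most
\[
\sum_{\substack{j_1+j_2\le k-1\\j_1+j_3\le k-1}}(n\beta_1)^{j_1}(n\beta_2)^{j_2}(n\beta_3)^{j_3}(1-\beta)^{n-2-j_1-j_2-j_3}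
\le C\,L^{k-1}(1+nrD_0)^{2(k-1)}e^{-na(u)-nrD_0/2} .
\]
We integrate over $v$ in polar coordinates about $u$, and then over $u$. The expected number of pairs is at most
\[
CL^{k-1}I(r)\cdot n\int_0^\infty(1+nrx)^{2k-2}e^{-nrx/2}\,2\pi x\,dx\le CL^{k-1}I(r)\frac n{(nr)^2}\le CL^{k-2}I(r),
\]
using $nr^2\ge L/\pi$. By Lemma~\ref{lem:I} and $n\pi r^2=L+(2k-\frac72)\log L$, together with $\frac1r\le C\sqrt{n/L}$,
\[
I(r)\le L^{7/2-2k}+CL^{-1/2}L^{7/4-k}+CLn^{-1/4}.
\]
So the expected number of pairs is at most $C\bigl(L^{3/2-k}+L^{-3/4}+L^{k-1}n^{-1/4}\bigr)\to0$, since $k\ge2$. So a.a.s.\ (a)--(c) hold and $\mathcal E$ fails, and then $|W_Z|\le1$ for all $Z$. This proves Proposition~\ref{prop:structure}. \qed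

\section{The minimum degree}\label{sec:degree}

We prove the first statement of Theorem~\ref{thm:limit}. The cases $c=\pm\infty$ follow from those with finite $c$. Indeed, the event $\delta(G_r)\ge k$ is increasing in $r$. So if $c_n\to\infty$, then $\liminf\Pr(\delta(G_r)\ge k)\ge e^{-\lambda_k(c')}$ for every finite $c'$, and $\lambda_k(c')\to0$ as $c'\to\infty$; if $c_n\to-\infty$, then $\limsup\Pr(\delta(G_r)\ge k)\le e^{-\lambda_k(c')}$ for every finite $c'$, and $\lambda_k(c')\to\infty$ as $c'\to-\infty$. Let $c$ be finite, and
\[
n\pi r^2=L+(2k-3)\log L+c_n .
\]
For $n$ large $L\le n\pi r^2\le2L$, so $I(r)=O(1)$ by Lemma~\ref{lem:I}.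

Let $Y$ be the number of points of degree at most $k-1$ in $G_r$; then $\delta(G_r)\ge k$ means $Y=0$. We want to show that $Y$ is asymptotically Poisson by computing factorial moments. Pairs of low-degree points at distance of order $1/(nr)$ would need a separate estimate like the one in Section~\ref{sec:tight}, and $m$-tuples even more so. We avoid this by counting only points with no very close neighbor. Let $\eta=L^{-1/2}$, and let $Y'$ be the number of points of degree at most $k-1$ with no other point within distance $\eta r$. Two points counted in $Y'$ are more than $\eta r$ apart. If they are close, the second disc adds an area of at least order $\eta r^2$ to the first. As $n\eta r^2$ has order $\sqrt L$, this makes the probability smaller by a factor that beats every power of $L$.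

Little is lost: conditionally on $X_1=x$ and on its degree $j$, its neighbors are uniform in $B(x,r)\cap S$, of area at least $\pi r^2/4$, so for $j\le k-1$ the probability that one of them is within $\eta r$ is at most $4(k-1)\eta^2$. Hence
\begin{equation}\label{eq:YY}
\mathbb E(Y-Y')\le4(k-1)\eta^2\,\mathbb EY .
\end{equation}
Let $(y)_m=y(y-1)\cdots(y-m+1)$. It suffices to show that
\begin{equation}\label{eq:moments}
\mathbb E(Y')_m\to\lambda_k(c)^m\qquad\text{for each }m\ge1 .
\end{equation}
Indeed, then $\mathbb EY\le(1+o(1))\mathbb EY'=O(1)$ and $\Pr(Y\ne Y')\to0$ by \eqref{eq:YY}. By the method of moments (convergence of all factorial moments to $\lambda^m$ implies convergence in distribution to Poisson$(\lambda)$), $\Pr(Y'=0)\to e^{-\lambda_k(c)}$, and so $\Pr(Y=0)\to e^{-\lambda_k(c)}$.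

\subsection{The intensity}

Let $h(x)=e^{-na(x)}(na(x))^{k-1}/(k-1)!$. Note that $na(x)\le2L$, so $h\le CL^{k-1}e^{-na}$.

\begin{lemma}\label{lem:h}
$n\int_Sh\to\lambda_k(c)$, and $\sup_{x\in S}n\int_{B(x,2r)\cap S}h\to0$.
\end{lemma}

\begin{proof}
We use the zones of \eqref{eq:zones}. The points at distance at least $r$ from $\partial S$ contribute
\[
(1+o(1))\,ne^{-n\pi r^2}\frac{L^{k-1}}{(k-1)!}=(1+o(1))\frac{e^{-c}L^{2-k}}{(k-1)!}
\]
to $n\int_Sh$, which tends to $0$ if $k\ge3$ and to $e^{-c}$ if $k=2$. Points within $r$ of two sides contribute $O(nr^2L^{k-1}n^{-1/4})\to0$. The remaining zone contributes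
\[
4(1-2r)\,n\int_0^re^{-n\pi r^2/2-ng(t)}\frac{(\frac12n\pi r^2+ng(t))^{k-1}}{(k-1)!}\,dt .
\]
Put $t=\tau/(nr)$. For fixed $\tau$ we have $t/r=\tau/(nr^2)\to0$, so $ng(t)\to2\tau$ and $\frac12n\pi r^2+ng(t)\sim L/2$. Moreover $ng(t)\ge\frac\pi2\tau$ by \eqref{eq:g}, and the base of the power is at most $2L$. So dominated convergence applies, and the contribution is asymptotic to
\[
\frac4re^{-n\pi r^2/2}\frac{(L/2)^{k-1}}{(k-1)!}\int_0^\infty e^{-2\tau}\,d\tau=\frac2re^{-n\pi r^2/2}\frac{(L/2)^{k-1}}{(k-1)!} .
\]
Since $\frac1r\sim\sqrt{\pi n/L}$ and $e^{-n\pi r^2/2}=n^{-1/2}L^{-(k-3/2)}e^{-c_n/2}$, all powers of $n$ and $L$ cancel, and the limit is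
\[
\frac{2\sqrt\pi\,e^{-c/2}}{2^{k-1}(k-1)!}=\frac{\sqrt\pi\,e^{-c/2}}{2^{k-2}(k-1)!} .
\]
This proves the first claim.

For the second, the part of $B(x,2r)\cap S$ in the first zone gives $O(nr^2L^{k-1}e^{-n\pi r^2})$. The part in the second zone consists, for each side, of points in a strip of length at most $4r$ along the side, and gives $O\bigl(nrL^{k-1}e^{-n\pi r^2/2}\int_0^\infty e^{-\pi nrt/2}dt\bigr)=O(L^{k-1}e^{-n\pi r^2/2})$. The part in the third zone gives $O(nr^2L^{k-1}e^{-n\pi r^2/4})$. All tend to $0$ uniformly in $x$.
\end{proof}

\subsection{Factorial moments}

We have $\mathbb E(Y')_m=(n)_m\int_{S^m}P(x_1,\dots,x_m)\,dx$, where $P$ is the conditional probability that $X_1,\dots,X_m$ are all counted in $Y'$, given $X_i=x_i$ for $i\le m$.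

\medskip
\noindent\textbf{Separated tuples} (all $|x_i-x_j|>2r$). The discs $B(x_i,r)$ are disjoint. Let $a_i=a(x_i)$ and $b_i=|B(x_i,\eta r)\cap S|\le\pi\eta^2r^2\le4\eta^2a_i$. Let $j_i$ be the degree of $x_i$. With $J=j_1+\dots+j_m$,
\[
P=\sum_{j\in\{0,\dots,k-1\}^m}\frac{(n-m)!}{\prod_ij_i!\,(n-m-J)!}\prod_i(a_i-b_i)^{j_i}\Bigl(1-\sum_ia_i\Bigr)^{n-m-J}.
\]
Uniformly in the tuple and in $j$, where $J\le m(k-1)$, we have
\[
\frac{(n-m)!}{(n-m-J)!}=\bigl(1+O(\tfrac1n)\bigr)n^J,\quad
(a_i-b_i)^{j_i}=(1+O(\eta^2))a_i^{j_i},\quad
\Bigl(1-\sum_ia_i\Bigr)^{n-m-J}=\bigl(1+O(nr^4+r^2)\bigr)e^{-n\sum_ia_i} .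
\]
Since $nr^4\to0$ and $\eta\to0$, $P=(1+o(1))\prod_i\bigl(e^{-na_i}\sum_{j\le k-1}(na_i)^j/j!\bigr)$. As $na_i\ge L/4\to\infty$, each inner sum is $1+O(1/L)$ times its last term, so $P=(1+o(1))\prod_ih(x_i)$ uniformly. The integral of $\prod_ih(x_i)$ over separated tuples differs from the integral over $S^m$ only by tuples with some $|x_i-x_j|\le2r$, $i\ne j$. So by Lemma~\ref{lem:h} the separated part of $\mathbb E(Y')_m$ is
\[
(1+o(1))\Bigl[\Bigl(n\int_Sh\Bigr)^m-O_m\Bigl(\Bigl(n\int_Sh\Bigr)^{m-1}\sup_xn\int_{B(x,2r)\cap S}h\Bigr)\Bigr]\to\lambda_k(c)^m .
\]

\medskip
\noindent\textbf{Non-separated tuples} ($m\ge2$). Here $P=0$ unless all $|x_i-x_j|>\eta r$. Let $V=\bigcup_iB(x_i,r)\cap S$. If all $X_i$ are counted, then $V$ contains at most $(k-1)m$ of the other $n-m$ points, so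
\[
P\le\sum_{i\le(k-1)m}(n|V|)^i(1-|V|)^{n-m-i}\le C_mL^{(k-1)m}e^{-n|V|} .
\]
Join $i,j$ when $|x_i-x_j|\le2r$, and split the tuple into the components $\tau$ of this graph. The corresponding parts $V_\tau$ of $V$ are disjoint. Hence the non-separated part of $\mathbb E(Y')_m$ is at most $C_mL^{(k-1)m}\sum\prod_\tau J_{|\tau|}$, summed over the partitions of $\{1,\dots,m\}$ with at least one block of size at least $2$, where
\[
J_b=n^b\int e^{-n|V_\tau|}\,dx_1\cdots dx_b
\]
over connected $b$-tuples with pairwise distances greater than $\eta r$. We have $J_1=I(r)=O(1)$. Let $2\le b\le m$, and let $u$ be a point of the tuple nearest to $\partial S$. All points are within $2mr$ of each other, so integrating over the positions of the others, given $u$, costs a factor $O_m((nr^2)^{b-1})=O_m(L^{b-1})$.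
\begin{itemize}
\item \emph{Tuples with some point within $(2m+3)r$ of a corner.} Here $|V_\tau|\ge\pi r^2/4$ and $u$ ranges over an area $O_m(r^2)$. The contribution to $J_b$ is $O_m(L^bn^{-1/4})$.
\item \emph{Other tuples.} Let $v$ be another point of the tuple. By Lemma~\ref{lem:choice} with $\kappa=2m$, the pair $(u,v)$ is admissible, and by Lemma~\ref{lem:lune}(iii) $|V_\tau|\ge a(u)+\frac{\sqrt3}2\eta r^2$. The contribution to $J_b$ is $O_m(L^{b-1}I(r)e^{-\frac{\sqrt3}2\eta nr^2})=O_m(L^{b-1}e^{-c'\sqrt L})$ with $c'=\frac{\sqrt3}{2\pi}$, as $nr^2\ge L/\pi$.
\end{itemize}
So the non-separated part is $O_m\bigl(L^{km}(e^{-c'\sqrt L}+n^{-1/4})\bigr)\to0$. This proves \eqref{eq:moments}, and with it the first statement of Theorem~\ref{thm:limit}. \qed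

\section{Conclusion of the proofs}

\begin{proof}[Proof of Theorem~\ref{thm:hitting}]
Let $r_0$ be as in \eqref{eq:rzero}. The following hold a.a.s.
\begin{enumerate}
\item $\delta(G_{r_0})\le k-1$. Indeed $r_0$ corresponds to $c_n=-\frac12\log L\to-\infty$ in the first statement of Theorem~\ref{thm:limit}, which was proved in Section~\ref{sec:degree} without using Theorem~\ref{thm:hitting}. Hence $\delta(G_r)<k$ for all $r\le r_0$.
\item The conclusion of Proposition~\ref{prop:structure}.
\item $\delta(G_{1.1r_0})\ge k$, since $n\pi(1.1r_0)^2\ge1.21L$ corresponds to $c_n\to\infty$.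
\end{enumerate}
Assume these three, and let $\delta(G_r)\ge k$. By the first, $r>r_0$.

Suppose $r\le1.1r_0$. Then $G_r[\mathcal C]\supseteq G_{r_0}[\mathcal C]$ has a $k$-lateration order. No two points of $U$ are adjacent in $G_r$, so each $u\in U$ has all its neighbors, at least $k$ of them, in $\mathcal C$. Appending the points of $U$ gives a $k$-lateration order of $G_r$.

Suppose $r>1.1r_0$. By the third property and the previous case, $G_{1.1r_0}$ has a $k$-lateration order, and it is also one for $G_r\supseteq G_{1.1r_0}$.

This proves the first statement. Let $k=3$. By Lemma~\ref{lem:global} with $d=2$, a trilateration order implies global rigidity, which implies $\delta\ge3$. By the first statement, a.a.s.\ for all $r$, $\delta(G_r)\ge3$ implies a trilateration order.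
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limit}, last statement]
By Theorem~\ref{thm:hitting}, $|\Pr(G_r\text{ globally rigid in }\mathbb R^2)-\Pr(\delta(G_r)\ge3)|\to0$. Apply the first statement with $k=3$, where $\lambda_3(c)=\frac{\sqrt\pi}4e^{-c/2}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:dims}]
For (a), combine Theorem~\ref{thm:hitting} for $k=d+1$ with Lemma~\ref{lem:global}. For (b), combine Theorem~\ref{thm:hitting} for $k=d$ with Lemma~\ref{lem:rigid}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Li} Li et al., 2003.

\bibitem{LAS} \emph{Localization Algorithms and Strategies for Wireless Sensor Networks}, \texttt{https://robotics.eecs.berkeley.edu/}\allowbreak\texttt{\~{}pister/290Q/Papers/Location/Mao33431.pdf}.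
\end{thebibliography}

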